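# A tight Klein bottle in four-space

## 1. The guess that there is none, and two circles that support it

Can the Klein bottle be immersed tightly in $\mathbb R^4$, without lying in a hyperplane? The first answer that one would guess is no. Here is the background that suggests it. Every compact connected orientable surface without boundary other than the two-sphere admits a substantial tight immersion into $\mathbb R^4$ (the sphere is excluded by the Chern–Lashof theorem). Kuiper claimed the same for every compact connected non-orientable surface without boundary *other than the Klein bottle*. So the Klein bottle looks like a second genuine exception. The question is posed in "Classical and Modern Morse Theory with Applications". We make it precise and then test the guess on the simplest Klein bottles we can write down.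

**Definitions.** Let $M$ be a compact connected surface without boundary and $f\colon M\to\mathbb R^m$ a smooth immersion ("smooth" is $C^\infty$). For a unit vector $\xi$ the height function is $h_\xi=\langle f(\cdot),\xi\rangle$. We use the same notation for any nonzero $\xi$; this only multiplies $h_\xi$ by a positive constant. Put $\beta_i=\dim H_i(M;\mathbb Z_2)$. The immersion is *tight* if every height function that is a Morse function has exactly $\beta_0+\beta_1+\beta_2$ critical points. It is *substantial* if $f(M)$ lies in no affine hyperplane of $\mathbb R^m$.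

For surfaces, tightness is equivalent to minimal total absolute curvature, and also to the two-piece property: for every hyperplane $H$ the set $f^{-1}(\mathbb R^m\setminus H)$ has at most two components. We shall only use the definition by critical points. From now on $\mathbb R^4=\mathbb C^2$ with $\langle z,w\rangle=\operatorname{Re}(z_1\bar w_1+z_2\bar w_2)$.

**Example 1 (a torus).** Let $f(s,t)=(e^{is},e^{it})$. Every height function is $a\cos(s-s_0)+b\cos(t-t_0)$ with $a,b\ge0$. If $a=0$ or $b=0$ there are circles of critical points, so it is not Morse. If $a,b>0$ there are exactly four critical points, all nondegenerate. Since $\beta_0+\beta_1+\beta_2=1+2+1=4$, the torus is tight.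

**Example 2 (a projective plane).** On $\mathbb{RP}^2$, with homogeneous coordinates $[\zeta:c]$, $(\zeta,c)\in(\mathbb C\times\mathbb R)\setminus 0$, put
$$\Phi[\zeta:c]=\frac{(3c\zeta,\;3\zeta^2)}{Q(\zeta,c)},\qquad Q=|\zeta|^2+2c^2. \tag{1}$$
Each function $\langle\Phi,\xi\rangle$ has the form $q/Q$ with $q$ a real quadratic form on $\mathbb R^3$. Its critical points are the lines on which $dq=\lambda\,dQ$, that is, the eigenlines of $q$ relative to $Q$. A repeated eigenvalue gives a curve of critical points, so a Morse $q/Q$ has exactly three, which is $1+1+1$ for $\mathbb{RP}^2$. Also $\Phi$ is an immersion. At $[0:1]$ take $c=1$: the differential at $\zeta=0$ is $\zeta\mapsto(\frac32\zeta,0)$. Elsewhere take $\zeta=e^{i\sigma}$: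
$$\Phi=(Xe^{i\sigma},Ye^{2i\sigma}),\qquad X=\frac{3c}{1+2c^2},\quad Y=\frac3{1+2c^2}. \tag{2}$$
The derivative in $c$ is nonzero, because $(X',Y')$ is proportional to $(1-2c^2,-4c)$. The derivative in $\sigma$ is nonzero, because $Y>0$. The two are orthogonal, because one is $(X'e^{i\sigma},Y'e^{2i\sigma})$ and the other is $(iXe^{i\sigma},2iYe^{2i\sigma})$. So $\Phi$ is a tight immersion. It will return.

**The Klein bottles to be tested.** Formula (2) suggests rotating a plane curve with speeds $1$ and $2$.

**Definition (profile).** A *profile* is a smooth regular closed curve $\gamma=(x,y)\colon\mathbb R/2\pi\mathbb Z\to\mathbb R^2\setminus\{0\}$ with $x(-u)=-x(u)$ and $y(-u)=y(u)$. Put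
$$f_\gamma(u,\sigma)=\bigl(x(u)e^{i\sigma},\;y(u)e^{2i\sigma}\bigr),\qquad(u,\sigma)\in(\mathbb R/2\pi\mathbb Z)^2. \tag{3}$$

Since $f_\gamma(-u,\sigma+\pi)=f_\gamma(u,\sigma)$, the map descends to
$$K=(\mathbb R/2\pi\mathbb Z)^2\big/(u,\sigma)\sim(-u,\sigma+\pi).$$
The involution is free (it moves $\sigma$) and reverses orientation, so $K$ is a compact connected non-orientable surface with $\chi=0$: the Klein bottle. At $u=0$ and $u=\pi$ the symmetry gives $x=0$ and $y'=0$. Hence $x'\neq0$ there because $\gamma$ is regular, and $y\neq0$ there because $\gamma$ avoids the origin.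

For $K$ we have $\beta_0+\beta_1+\beta_2=1+2+1=4$, so a tight $f$ allows four critical points for each Morse height function.

**Test 1: the unit circle around the origin.** Let $\gamma(u)=(\sin u,\cos u)$ and $\xi=(0,1)$, so $h=\cos u\cos2\sigma$. The critical equations are $\sin u\cos 2\sigma=0$ and $\cos u\sin2\sigma=0$. One family of solutions is $u\in\{0,\pi\}$, $\sigma\in\frac\pi2\mathbb Z$: eight points of the torus, four of $K$, with Hessian $\operatorname{diag}(-h,-4h)$ and $h=\pm1$. The other is $u=\pm\frac\pi2$, $\sigma\in\frac\pi4+\frac\pi2\mathbb Z$: again four points of $K$, with zero diagonal entries and off-diagonal entry $2\sin u\sin2\sigma\ne0$, so they are saddles. The function is Morse with $8$ critical points. Not tight.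

**Test 2: circles that do not surround the origin.** Let $r>1$, $\gamma(u)=(\sin u,\;r-\cos u)$, and
$$h=2\sqrt2\,r\sin u\cos\sigma-(r-\cos u)\cos2\sigma,$$
the height function for $\xi=(2\sqrt2\,r,-1)$. At $(u,\sigma)=(\frac\pi2,\frac\pi4)$:
$$h_u=2\sqrt2\,r\cos u\cos\sigma-\sin u\cos2\sigma=0,$$
$$h_\sigma=-2\sqrt2\,r\sin u\sin\sigma+2(r-\cos u)\sin2\sigma=-2r+2r=0,$$
and $h_{uu}=-2r$, $h_{u\sigma}=2$, $h_{\sigma\sigma}=-2r$, with determinant $4r^2-4>0$. So this is a nondegenerate local maximum. Since $h$ is even in $\sigma$, $(\frac\pi2,-\frac\pi4)$ is another. The points of the torus equivalent to $(\frac\pi2,-\frac\pi4)$ are itself and $(-\frac\pi2,\frac{3\pi}4)$, so the two maxima are distinct in $K$. Lemma 1(d) below shows that a tight immersion of $K$ never has two. Not tight, for any $r>1$.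

So the guess survives both tests. It is nevertheless wrong, and here is what will be proved. Write
$$\kappa=x'y''-y'x'',\qquad F=xy'-4yx',\qquad G=2(xy'-yx') \tag{4}$$
and let
$$\mathcal C=\{(x,y):2x^2+y^2=3y,\ y>1\}, \tag{5}$$
an open arc of an ellipse with endpoints $(\pm1,1)$ and top $(0,3)$.

**Theorem A.** There is a smooth substantial tight embedding of the Klein bottle into $\mathbb R^4$, of the form $f_\gamma$.

**Theorem B (classification in the family).** $f_\gamma$ is tight if and only if, after replacing $(x,y)$ by $(\lambda x,\mu y)$ with suitable $\lambda,\mu\ne0$ and possibly $u$ by $u+\pi$, the set $\{u:\kappa F>0\}$ is an interval $(u_0,2\pi-u_0)$ with $0<u_0<\pi$ which $\gamma$ maps diffeomorphically onto $\mathcal C$. In particular no real-analytic $\gamma$ gives a tight $f_\gamma$.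

**Corollary C.** The Klein bottle admits a substantial tight smooth immersion into $\mathbb R^m$ if and only if $m=4$.

The last sentence of Theorem B explains the failed tests: within this family, no analytic formula for the profile can work.

## 2. Counting only local maxima

The purpose of this section is to replace "four critical points" by a condition on local maxima alone.

**Lemma 1.** Let $f\colon K\to\mathbb R^4$ be a smooth immersion of the Klein bottle.

(a) The set of $\xi\neq0$ for which $h_\xi$ is Morse is dense in $\mathbb R^4$.

(b) $f$ is tight if and only if every Morse height function has exactly one local maximum.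

(c) If $f$ is tight, then a nondegenerate local maximum of any $h_\xi$ is a global maximum of $h_\xi$.

(d) If $f$ is tight, then no $h_\xi$ has two distinct nondegenerate local maxima.

*Proof.* (a) Cover $K$ by finitely many open sets $U$ with coordinates $(w_1,w_2)$ and a smooth frame $N_1,N_2$ of the normal planes. On $U\times\mathbb R^2$ let $\Psi(w,\alpha,\beta)=\alpha N_1+\beta N_2\in\mathbb R^4$. A point $p\in U$ is critical for $h_\xi$ exactly when $\xi$ is normal at $p$, that is, when $\xi=\Psi(p,\alpha,\beta)$ for some $\alpha,\beta$. The derivatives of $\Psi$ in $\alpha,\beta$ span the normal plane. Differentiating $\langle\Psi,f_{w_j}\rangle=0$ gives $\langle\partial_{w_i}\Psi,f_{w_j}\rangle=-\langle n,f_{w_iw_j}\rangle$ with $n=\Psi$. So $d\Psi$ is invertible exactly when the matrix $\langle n,f_{w_iw_j}\rangle$, which is the Hessian of $h_n$ at the critical point, is nondegenerate. By Sard's theorem almost every $\xi$ is a regular value of all these finitely many maps, and for such $\xi\ne0$ the function $h_\xi$ is Morse.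

(b) Let a Morse $h_\xi$ have $M$ maxima, $S$ saddles and $m$ minima. Then $M-S+m=\chi(K)=0$, and $M,m\ge1$ by compactness. If $f$ is tight, then $M+S+m=4$, so $S=2$, $M+m=2$ and $M=m=1$. Conversely, if every Morse height function has exactly one local maximum, apply this to $\xi$ and to $-\xi$: $M=m=1$, so $S=2$ and the total is $4$.

(c) Let $p$ be a nondegenerate local maximum of $h_\xi$. By the implicit function theorem, for $\xi'$ near $\xi$ the function $h_{\xi'}$ has a critical point $p'$ near $p$, with $p'\to p$ as $\xi'\to\xi$, and its Hessian is still negative definite. Take $\xi'\to\xi$ with $h_{\xi'}$ Morse, by (a). By (b), $p'$ is the only local maximum of $h_{\xi'}$, hence its global maximum: $h_{\xi'}(q)\le h_{\xi'}(p')$ for all $q$. Pass to the limit.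

(d) If there were two, the same perturbation would give a Morse $h_{\xi'}$ with two local maxima, contradicting (b). $\square$

## 3. Where a height function can have a maximum

We now locate possible maxima for a profile $\gamma$, with $f=f_\gamma$.

**The frame.** We have $f_u=(x'e^{i\sigma},y'e^{2i\sigma})$ and $f_\sigma=(ixe^{i\sigma},2iye^{2i\sigma})$. They are orthogonal, since the inner products of corresponding entries are real parts of imaginary numbers. They are nonzero: $|f_u|^2=x'^2+y'^2$ and $|f_\sigma|^2=x^2+4y^2$. So $f$ is an immersion. The vectors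
$$N_1=(-y'e^{i\sigma},\,x'e^{2i\sigma}),\qquad N_2=(-2y\,ie^{i\sigma},\,x\,ie^{2i\sigma})$$
are nonzero, orthogonal to each other and normal to $f$; for instance $\langle N_1,f_u\rangle=-y'x'+x'y'=0$ and $\langle N_2,f_\sigma\rangle=-2yx+2xy=0$, and the remaining products vanish for the same reason as above.

**Substantiality.** If $\operatorname{Re}(\bar\zeta_1xe^{i\sigma})+\operatorname{Re}(\bar\zeta_2ye^{2i\sigma})$ is constant on $K$, then for each $u$ the first and second harmonics in $\sigma$ vanish. Since $x\not\equiv0$ and $y\not\equiv0$, this gives $\zeta_1=\zeta_2=0$. So every $f_\gamma$ is substantial.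

**The Hessian.** Since $f_{uu}=(x''e^{i\sigma},y''e^{2i\sigma})$, $f_{u\sigma}=(ix'e^{i\sigma},2iy'e^{2i\sigma})$ and $f_{\sigma\sigma}=(-xe^{i\sigma},-4ye^{2i\sigma})$, pairing with $N_1$ gives $\kappa,\,0,\,F$, and pairing with $N_2$ gives $0,\,G,\,0$. So for $n=\alpha N_1+\beta N_2$ the Hessian of $h_n$ at the corresponding critical point, in the coordinates $(u,\sigma)$, is
$$A_n=\begin{pmatrix}\alpha\kappa&\beta G\\ \beta G&\alpha F\end{pmatrix},\qquad\det A_n=\alpha^2\kappa F-\beta^2G^2. \tag{6}$$
At a nondegenerate extremum the determinant is positive. Hence: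

**(7)** If $\kappa F\le0$ at $u$, then no height function has a nondegenerate local extremum at any point $(u,\sigma)$.

**Dependence on the parametrization.** If $u=\varphi(v)$ is a regular reparametrization, $\kappa$ is multiplied by $\varphi'^3$, $F$ by $\varphi'$, and $|\gamma'|$ by $|\varphi'|$. So
$$\rho=\frac{\kappa F}{|\gamma'|^4}\qquad\text{and}\qquad\frac{|F|}{|\gamma'|} \tag{8}$$
depend only on the unparametrized curve. Replacing $(x,y)$ by $(\lambda x,\mu y)$ multiplies each of $\kappa$ and $F$ by $\lambda\mu$, so the set $\{\kappa F>0\}$ does not change. Finally, $x',y,y''$ are even and $x,x'',y'$ are odd, so $\kappa$ and $F$ are even functions of $u$.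

**Where this approach stops.** A sensible plan is to choose a profile for which $\{\kappa F>0\}$ is a single arc around $u=\pi$. Then all maxima are confined to one band, and one hopes that there is only one. The circles of Test 2 defeat this plan. There $\kappa=1$ and, with $t=\cos u$,
$$F=\sin^2u-4(r-\cos u)\cos u=3t^2-4rt+1 .$$
This is positive at $t=-1$ and at $t=0$, and negative at $t=1$, so on $[-1,1]$ it has exactly one zero $t_0$, with $0<t_0<1$. So $\{\kappa F>0\}=(u_0,2\pi-u_0)$ with $\cos u_0=t_0$: one arc, centered at $\pi$. Yet there were two maxima, both on that arc. Criterion (7) confines the maxima but does not make them unique.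

**What the failure shows.** The height function of Test 2 has the form
$$h=ax\cos\sigma-by\cos2\sigma=axc+by(1-2c^2),\qquad c=\cos\sigma,$$
with $a,b>0$. Fix $(x,y)$ with $y>0$. As a function of $c$ this is a concave parabola with vertex at $c=\frac{ax}{4by}$ and vertex value $by+\frac{a^2x^2}{8by}$. In Test 2, $a=2\sqrt2r$ and $b=1$, and on the circle $x^2=1-(y-r)^2$ the vertex value is
$$y+\frac{r^2x^2}{y}=(1-r^2)y+2r^3-\frac{r^2(r^2-1)}y,\qquad\text{with } y\text{-derivative }(r^2-1)\Bigl(\frac{r^2}{y^2}-1\Bigr).$$
It has a strict maximum at $y=r$, that is at $x=\pm1$, off the axis. There $c=\pm\frac1{\sqrt2}$, and each such $c$ belongs to two values $\pm\sigma$. That is the origin of the two maxima. To avoid it, one may ask that the vertex value be *constant* along the arc where maxima are allowed. Its level curves are $8b^2y^2+a^2x^2=8bky$: ellipses through the origin. For $a=\frac{4k}3$, $b=\frac k3$ this is $2x^2+y^2=3y$, and by (2) this ellipse is the profile of the projective plane of Example 2, since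
$$2X^2+Y^2=\frac{18c^2+9}{(1+2c^2)^2}=\frac9{1+2c^2}=3Y. \tag{9}$$
So the plan becomes: let the band of maxima be a piece of that projective plane, where quadratic forms count the maxima.

**Signs on the ellipse.** On $2x^2+y^2=3y$ take the counterclockwise tangent $(3-2y,4x)$, for which $\kappa>0$. Then
$$F=4x^2-4y(3-2y)=2(3y-y^2)-12y+8y^2=6y(y-1),$$
so
$$\kappa F>0\ \text{if }y>1,\qquad F=0\ \text{if }y=1,\qquad\kappa F<0\ \text{if }0<y<1. \tag{10}$$
The arc $\mathcal C$ is exactly the part of the ellipse where maxima are allowed.

## 4. A band on which quadratic forms count the maxima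

**Proposition 2.** Suppose $\{\kappa F>0\}=(u_0,2\pi-u_0)$ with $0<u_0<\pi$, and $\gamma$ maps this interval diffeomorphically onto $\mathcal C$. Then $f_\gamma$ is tight.

*Proof.* **Identify the band.** The aim is to recognize $f$ on the open set $K^+=\{\kappa F>0\}\subset K$ as a restriction of $\Phi$ from (1). By (9) and (2), $c\mapsto(X,Y)$ maps $(-1,1)$ into $\mathcal C$, since $Y>1$ exactly when $|c|<1$. It is a regular parametrization of $\mathcal C$ with smooth inverse $(x,y)\mapsto x/y$: indeed $X/Y=c$, and conversely, if $(x,y)\in\mathcal C$ and $c=x/y$, then $y(2c^2+1)=3$, so $y=Y$ and $x=X$. Hence $c(u)=x(u)/y(u)$ is a diffeomorphism of $(u_0,2\pi-u_0)$ onto $(-1,1)$. Consider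
$$(u,\sigma)\longmapsto[e^{i\sigma}:c(u)]\in\mathbb{RP}^2.$$
The map $(u,\sigma)\mapsto(e^{i\sigma},c(u))$ is a diffeomorphism onto the cylinder $S^1\times(-1,1)$, and this cylinder is a two-fold cover of $\{|c|<|\zeta|\}\subset\mathbb{RP}^2$, with $(e^{i\sigma},c)$ and $(-e^{i\sigma},-c)$ over the same point. So our map is a local diffeomorphism onto $\{|c|<|\zeta|\}$. It respects $\sim$, since $c(-u)=-c(u)$ gives $[e^{i(\sigma+\pi)}:c(-u)]=[-e^{i\sigma}:-c(u)]$. It is injective on $K^+$: if $[e^{i\sigma}:c]=[e^{i\sigma'}:c']$, then $(e^{i\sigma'},c')=\pm(e^{i\sigma},c)$, and the sign $-$ is exactly the relation $\sim$. So $K^+$ is identified with the open set $\{|c|<|\zeta|\}$, and there $f=\Phi$ by (2).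

**Count maxima of $q/Q$.** For every $\xi$ we have $\langle\Phi,\xi\rangle=q/Q$ with $q$ a quadratic form and $Q$ positive definite, and the critical points are eigenlines. In a $Q$-orthonormal eigenbasis, near an eigenline with eigenvalue $\lambda_0$,
$$\frac qQ=\frac{\lambda_0+\lambda_1s^2+\lambda_2t^2}{1+s^2+t^2}=\lambda_0+(\lambda_1-\lambda_0)s^2+(\lambda_2-\lambda_0)t^2+O\bigl((s^2+t^2)^2\bigr).$$
A nondegenerate local maximum therefore needs $\lambda_1,\lambda_2<\lambda_0$: the eigenvalue is strictly the largest. There is at most one such eigenline, so $q/Q$ has at most one nondegenerate local maximum on $\mathbb{RP}^2$, hence at most one on any open subset.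

**Conclude.** Let $h_\xi$ be Morse on $K$. All its local maxima are nondegenerate, so by (7) they lie in $K^+$, where $h_\xi=q/Q$. So there is at most one, and by compactness exactly one. By Lemma 1(b), $f$ is tight. $\square$

## 5. Closing the arc without passing through the origin

To prove Theorem A we need a profile that contains $\mathcal C$ and has $\kappa F\le0$ on the rest. By (10) the rest of the ellipse has the right sign, but it runs through the origin, where the immersion of the Klein bottle breaks down (there the circle collapses, and we get back $\mathbb{RP}^2$). So the bottom of the ellipse must be lifted off the origin while the sign is kept. For a graph $y=y(x)$, with $x$ as parameter,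
$$\kappa=y'',\qquad F=xy'-4y, \tag{11}$$
so it is enough that $y$ be convex and $xy'\le4y$. Cutting off the bottom by a horizontal segment, $y=\max(\text{ellipse},\frac14)$, respects both conditions away from the corners. It remains to round the corners.

*Proof of Theorem A.*

**Step 1: the lower arc of the ellipse.** This step checks the two conditions before lifting. For $|x|\le1$ let
$$\ell(x)=\frac{3-\sqrt{9-8x^2}}2 ,$$
which solves $2x^2+\ell^2=3\ell$. It is smooth, even and convex (the square root of the concave positive function $9-8x^2$ is concave), $\ell(0)=0$, $\ell(\pm1)=1$ and $0\le\ell\le1$. Differentiating, $4x+2\ell\ell'=3\ell'$, so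
$$x\ell'=\frac{4x^2}{3-2\ell}=\frac{2\ell(3-\ell)}{3-2\ell}\le4\ell, \tag{12}$$
because $3-\ell\le6-4\ell$ is equivalent to $\ell\le1$.

**Step 2: the rounding function.** This step builds a smooth substitute for $s\mapsto\max(s,\frac14)$. Choose a smooth nondecreasing $\chi\colon\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,\frac18]$ and $\chi=1$ on $[\frac38,\infty)$, and set
$$\psi(s)=\tfrac12-\int_s^{1/2}\chi .$$
Then $\psi$ is smooth with $\psi'=\chi\ge0$ and $\psi''=\chi'\ge0$, so it is nondecreasing and convex. For $s\ge\frac38$ we get $\psi(s)=\frac12-(\frac12-s)=s$. For $s\le\frac18$ it is constant, and $\psi\ge\frac12-\frac38=\frac18>0$ everywhere, since $\int_s^{1/2}\chi\le\int_{1/8}^{1/2}1=\frac38$ for $s\le\frac12$, while $\psi\ge\frac12$ for $s\ge\frac12$. Finally $(\psi-s\psi')'=-s\psi''\le0$ for $s\ge0$, and $\psi-s\psi'=0$ for $s\ge\frac38$. Therefore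
$$\psi(s)\ge s\psi'(s)\qquad(s\ge0). \tag{13}$$

**Step 3: the profile.** Let $P$ be the union of $\overline{\mathcal C}$ and the graph $y=\psi(\ell(x))$, $|x|\le1$. On the graph $y\le\psi(1)=1$, and $y=1$ only if $\ell=1$, that is $x=\pm1$ (if $\frac38\le\ell<1$ then $y=\ell<1$, and if $\ell<\frac38$ then $y\le\frac38$). On $\mathcal C$ we have $y>1$. So the two pieces meet only at $(\pm1,1)$. Near $|x|=1$ we have $\ell>\frac38$, so the graph coincides with the ellipse there, and $P$ is smooth at the junctions. Thus $P$ is a smooth regular simple closed curve in $\{y>0\}$, symmetric in the $y$-axis. It meets the axis exactly at $(0,3)$ and at $(0,y_0)$, where $y_0=\psi(0)>0$. Parametrize $P$ proportionally to arclength over $\mathbb R/2\pi\mathbb Z$, with $u=0$ at $(0,y_0)$. The reflection in the $y$-axis preserves $P$ and arclength, fixes $(0,y_0)$ and reverses the horizontal tangent there, so it carries $\gamma(u)$ to $\gamma(-u)$. Hence $x$ is odd and $y$ is even: $\gamma$ is a profile, and $u=\pi$, the other fixed parameter, is at $(0,3)$.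

**Step 4: tightness.** On $\mathcal C$ we have $\kappa F>0$ by (10). On the graph, (11), (12) and (13) give
$$y''=\psi''(\ell)\ell'^2+\psi'(\ell)\ell''\ge0,\qquad xy'=\psi'(\ell)\,x\ell'\le4\ell\,\psi'(\ell)\le4\psi(\ell)=4y,$$
so $\kappa\ge0$, $F\le0$ and $\kappa F\le0$. Hence $\{\kappa F>0\}=\gamma^{-1}(\mathcal C)$. This is an open arc of the parameter circle, symmetric under $u\mapsto-u$, containing $\pi$, with $0$ outside its closure; so it is $(u_0,2\pi-u_0)$ with $0<u_0<\pi$, and $\gamma$ maps it diffeomorphically onto $\mathcal C$. By Proposition 2, $f_\gamma$ is tight. It is substantial by §3.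

**Step 5: embedding.** Here we check injectivity on $K$. Let $f(u,\sigma)=f(\tilde u,\tilde\sigma)$. Since $y>0$, the second coordinates give $y(u)=y(\tilde u)$ and $e^{2i\sigma}=e^{2i\tilde\sigma}$. The first give $|x(u)|=|x(\tilde u)|$. So $\gamma(\tilde u)=(\pm x(u),y(u))=\gamma(\pm u)$, and since $P$ is simple, $\tilde u=\pm u$; also $\tilde\sigma\in\{\sigma,\sigma+\pi\}$. If $x(u)\neq0$, compare first coordinates: $\tilde u=u$ forces $\tilde\sigma=\sigma$, and $\tilde u=-u$ forces $e^{i\tilde\sigma}=-e^{i\sigma}$, so $(\tilde u,\tilde\sigma)=(-u,\sigma+\pi)$. If $x(u)=0$, then $u\in\{0,\pi\}$, so $\tilde u=u=-u$, and $(u,\sigma)$, $(u,\sigma+\pi)$ are equivalent. In all cases the two points agree in $K$. An injective immersion of a compact manifold is an embedding. $\blacksquare$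

## 6. Why the ellipse is forced

We now prove Theorem B.

**Sufficiency.** Replacing $(x,y)$ by $(\lambda x,\mu y)$ composes $f_\gamma$ with a linear isomorphism of $\mathbb C^2$. The height functions of the new map are, up to positive factors, those of the old one, so tightness is preserved. Replacing $u$ by $u+\pi$ turns a profile into a profile, since $x(-u+\pi)=-x(u-\pi)=-x(u+\pi)$ and likewise for $y$. It also respects $\sim$: the point $(-u+\pi,\sigma+\pi)$ is equivalent to $(u-\pi,\sigma)=(u+\pi,\sigma)$. So Proposition 2 applies.

**Necessity: setup.** Let $f=f_\gamma$ be tight. Lemma 1(c),(d) are now our tools. Let $E=\{u:\kappa F>0\}$. It is nonempty: at the maximum of a Morse height function (6) gives $\alpha^2\kappa F>\beta^2G^2\ge0$. Regard $\gamma,\kappa,F,G$ as $2\pi$-periodic functions on $\mathbb R$, and let $J\subset\mathbb R$ be a connected component of the preimage of $E$. If some $v$ is not in the preimage, neither is any point of $v+2\pi\mathbb Z$. So either $J=\mathbb R$, or $J$ is a bounded open interval of length at most $2\pi$; in the second case $\kappa F=0$ at both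 endpoints and $J$ maps bijectively onto a component of $E$. On $J$ the sign $\epsilon=\operatorname{sgn}\kappa=\operatorname{sgn}F$ is constant.

**Step 1: $G\neq0$ on $J$.** This makes the construction of the next step possible. Suppose $G(u)=0$ with $u\in J$, and let $p=(u,\sigma)$. For $n=-\epsilon N_1+\beta N_2$, (6) gives $A_n=\operatorname{diag}(-|\kappa|,-|F|)$, negative definite for *every* $\beta\in\mathbb R$. By Lemma 1(c), $\langle-\epsilon N_1+\beta N_2,\,f(q)-f(p)\rangle\le0$ for all $\beta$ and all $q\in K$. An affine function of $\beta$ bounded above is constant, so $\langle N_2,f(q)-f(p)\rangle=0$ for all $q$. Then $f(K)$ lies in a hyperplane, contradicting substantiality.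

**Step 2: one height function is maximal along a whole curve.** The idea is to push $n$ to the boundary of the cone of definite Hessians. There $h_n$ still has a global maximum, but a degenerate one, and this forces a third derivative to vanish. Over $J$ let
$$\xi=-\epsilon|G|N_1+\sqrt{\kappa F}\,N_2,\qquad A_\xi=\begin{pmatrix}-|G||\kappa|&\sqrt{\kappa F}\,G\\ \sqrt{\kappa F}\,G&-|G||F|\end{pmatrix}. \tag{14}$$
The determinant is $G^2\kappa F-\kappa F\,G^2=0$, so $A_\xi$ is negative semidefinite of rank $1$. For $n=-\epsilon|G|N_1+t\sqrt{\kappa F}\,N_2$ with $0\le t<1$ the determinant is $(1-t^2)G^2\kappa F>0$ and the diagonal is negative, so $A_n$ is negative definite, and $h_n$ has a global maximum at $p$ by Lemma 1(c). Letting $t\to1$: *$h_{\xi(p)}$ attains its global maximum at $p$.*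

The kernel of $A_\xi$ is spanned by $Z=\partial_u+\omega\,\partial_\sigma$ with
$$\omega=\operatorname{sgn}(G)\frac{|\kappa|}{\sqrt{\kappa F}} .$$
Indeed the first row gives $-|G||\kappa|+\sqrt{\kappa F}\,G\,\omega=0$, and the second gives $\sqrt{\kappa F}\,G-|G||F|\omega=\sqrt{\kappa F}\,G-G\,\kappa F/\sqrt{\kappa F}=0$. The function $\omega$ is smooth and nowhere zero on $J$, and depends only on $u$. Let $\sigma(u)$ be a primitive of $\omega$ on $J$. Write $p(u)=(u,\sigma(u))$ and $g(u)=f(p(u))$, and let $'$ denote the derivative along this curve, on which we regard $\xi$ as a function of $u$.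

First, fix $p=p(u_1)$. The function $u\mapsto\langle\xi(u_1),g(u)\rangle$ has a maximum at $u_1$, where its second derivative is $A_\xi(Z,Z)=0$ (the point is critical, so the second derivative along the curve is the Hessian). Hence its third derivative is zero too: $\langle\xi,g'''\rangle=0$ along the curve.

Second, $\langle\xi,g''\rangle=A_\xi(Z,Z)=0$ for all $u\in J$. Differentiating and using the first point, $\langle\xi',g''\rangle=0$.

Third, for $w\in\{u,\sigma\}$ differentiate $\langle\xi,f_w\rangle=0$:
$$0=\langle\xi',f_w\rangle+\langle\xi,f_{uw}+\omega f_{\sigma w}\rangle=\langle\xi',f_w\rangle+A_\xi(Z,\partial_w)=\langle\xi',f_w\rangle .$$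
So $\xi'$ is a normal vector.

On the two-dimensional normal space consider the linear functional $n\mapsto\langle n,g''\rangle=A_n(Z,Z)$; the equality holds because $g''=f_{uu}+2\omega f_{u\sigma}+\omega^2f_{\sigma\sigma}+\omega'f_\sigma$ and $f_\sigma$ is tangent. It is not zero, because definite $A_n$ exist. It vanishes on $\xi$ and on $\xi'$, and $\xi\ne0$. So $\xi'$ is a multiple of $\xi$. Then the derivative of the unit vector $\xi^*=\xi/|\xi|$ is both a multiple of $\xi^*$ and orthogonal to it, hence zero: $\xi^*$ is *constant* along the curve. Therefore $h_{\xi^*}$ attains its global maximum, $k_0$ say, at all points $(u,\sigma(u))$, $u\in J$.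

**Step 3: a one-variable form of Step 2.** We now write this maximum property as a statement about plane curves. Writing $\xi^*=(ae^{i\theta_1},be^{i\theta_2})$ with $a,b\ge0$, we have $h_{\xi^*}=ax\cos(\sigma-\theta_1)+by\cos(2\sigma-\theta_2)$. A shift of $\sigma$ by a constant (which is a diffeomorphism of $K$, under which $f$ is composed with the isometry $(z_1,z_2)\mapsto(e^{is}z_1,e^{2is}z_2)$) brings this to
$$h_{\xi^*}=W(\sigma;x,y):=ax\cos\sigma+by\cos(2\sigma-\theta)=\mathcal L(\sigma)\cdot(x,y),\qquad\mathcal L(\sigma)=\bigl(a\cos\sigma,\;b\cos(2\sigma-\theta)\bigr).$$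
Let $V(x,y)=\max_\sigma W(\sigma;x,y)$, a continuous function. Then
$$V(\gamma(u))\le k_0\ \text{for all }u;\qquad V(\gamma(u))=W(\sigma(u);\gamma(u))=k_0,\quad W_{\sigma\sigma}(\sigma(u);\gamma(u))<0\quad(u\in J). \tag{15}$$
The last inequality holds because $A_\xi(\partial_\sigma,\partial_\sigma)=-|G||F|<0$ by (14).

*$k_0>0$.* On each circle $u=\text{const}$ the function $W$ has mean zero in $\sigma$. If $k_0\le0$, then $h_{\xi^*}\le0$ has mean zero on each circle, so $h_{\xi^*}\equiv0$, contradicting substantiality.

*$a,b>0$.* If $a=0$, then $b|y|=V(\gamma)=k_0>0$ on $J$, so $y$ is constant on $J$. If $b=0$, then $a|x|=k_0>0$ on $J$, so $x$ is constant on $J$. Either way $\kappa=0$ on $J$, which is false.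

**Step 4: $\theta\in\pi\mathbb Z$.** This pins down the phase. Suppose $\theta\notin\pi\mathbb Z$.

*(i) If $x\neq0$, the maximizer of $W(\cdot;x,y)$ is unique mod $2\pi$ and nondegenerate.* The function $V-W$ is a nonnegative trigonometric polynomial of degree at most $2$ in $\sigma$, nonconstant since $ax\ne0$. Its zeros are the maximizers, and have even multiplicity. If there were two distinct maximizers, or a degenerate one (a zero of multiplicity at least $3$, hence at least $4$), then $V-W$ would have four zeros $\sigma_1,\sigma_1,\sigma_2,\sigma_2$, possibly with $\sigma_1=\sigma_2$. With $z=e^{i\sigma}$, $z^2(V-W)$ is a polynomial of degree at most $4$ in $z$, so it is a constant times $(z-z_1)^2(z-z_2)^2$, where $z_j=e^{i\sigma_j}$. Since $1-\cos(\sigma-\sigma_j)=-\frac{(z-z_j)^2}{2zz_j}$, we get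
$$V-W=C\bigl(1-\cos(\sigma-\sigma_1)\bigr)\bigl(1-\cos(\sigma-\sigma_2)\bigr),\qquad C>0 .$$
With $m=\frac{\sigma_1+\sigma_2}2$ and $d=\frac{\sigma_1-\sigma_2}2$ the product of the two brackets is
$$1-2\cos d\cos(\sigma-m)+\tfrac12\cos(2\sigma-2m)+\tfrac12\cos2d .$$
Comparing harmonics, $ax\cos\sigma=2C\cos d\cos(\sigma-m)$ and $by\cos(2\sigma-\theta)=-\frac C2\cos(2\sigma-2m)$. The first function is nonzero, so $m\in\pi\mathbb Z$. The second is nonzero, so $\theta-2m\in\pi\mathbb Z$. Hence $\theta\in\pi\mathbb Z$, a contradiction.

*(ii) No endpoint $u_2$ of $J$ has $x(u_2)\neq0$.* Suppose one does. By (15) and continuity $V(\gamma(u_2))=k_0$, and every limit point of $\sigma(u)$ mod $2\pi$ as $u\to u_2$ maximizes $W(\cdot;\gamma(u_2))$. By (i), $\sigma(u)$ converges mod $2\pi$ to the unique maximizer $\sigma_2$, and $W_{\sigma\sigma}(\sigma_2;\gamma(u_2))<0$. The point $(u_2,\sigma_2)$ is a global maximum of $h_{\xi^*}$, so $\xi^*=\alpha_1N_1+\alpha_2N_2$ there, and by (6) $\alpha_1F=W_{\sigma\sigma}<0$. So $F(u_2)\ne0$.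

Next we show $\kappa(u_2)\neq0$. On $J$, evaluating at $\sigma(u)$ and $\gamma(u)$ and writing $\mathcal L',\mathcal L''$ for $\sigma$-derivatives, we have $\mathcal L\cdot\gamma=k_0$ and $\mathcal L'\cdot\gamma=W_\sigma=0$. Differentiating the first in $u$ gives $\sigma'\mathcal L'\cdot\gamma+\mathcal L\cdot\gamma'=0$, so $\mathcal L\cdot\gamma'=0$. Differentiating $\mathcal L'\cdot\gamma=0$ gives $\sigma'W_{\sigma\sigma}+\mathcal L'\cdot\gamma'=0$, and differentiating $\mathcal L\cdot\gamma'=0$ gives $\sigma'\mathcal L'\cdot\gamma'+\mathcal L\cdot\gamma''=0$. Eliminating $\sigma'$,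
$$\mathcal L\cdot\gamma=k_0,\qquad\mathcal L'\cdot\gamma=0,\qquad\mathcal L\cdot\gamma'=0,\qquad\mathcal L\cdot\gamma''=\frac{(\mathcal L'\cdot\gamma')^2}{W_{\sigma\sigma}}, \tag{16}$$
and by continuity (16) holds at $u_2$ with $\sigma=\sigma_2$. If $\kappa(u_2)=0$, then $\gamma''$ is a multiple of $\gamma'$, so $\mathcal L\cdot\gamma''=0$ and hence $\mathcal L'\cdot\gamma'=0$. Now $\mathcal L$ and $\mathcal L'$ are both orthogonal to $\gamma'\neq0$ in the plane, so they are linearly dependent. Since $\mathcal L\cdot\gamma=k_0\neq0$, we have $\mathcal L\ne0$ and $\mathcal L'=t\mathcal L$; then $0=\mathcal L'\cdot\gamma=tk_0$ gives $\mathcal L'(\sigma_2)=0$. As $a,b>0$, this says $\sin\sigma_2=0=\sin(2\sigma_2-\theta)$, so $\theta\in\pi\mathbb Z$, a contradiction. So $\kappa F\neq0$ at $u_2$, which contradicts that $u_2$ is an endpoint of $J$.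

*(iii) The contradiction.* By (ii), either $J$ is bounded and $x=0$ at its endpoints, or $J=\mathbb R\ni0$ and $x(0)=0$. In both cases there is $u^*\in\overline J$ with $x(u^*)=0$ and $V(\gamma(u^*))=k_0$. Since $V(0,y)=b|y|$, $y(u^*)=\pm k_0/b$.

If $y(u^*)=k_0/b$, insert $\sigma=\theta/2$ and $\sigma=\theta/2+\pi$ into $W\le k_0$: for all $u$,
$$by(u)\pm a\cos(\theta/2)\,x(u)\le k_0,$$
with equality at $u^*$. So both functions have zero derivative at $u^*$. Since $\cos(\theta/2)\ne0$, this gives $x'=y'=0$ at $u^*$, contradicting regularity. If $y(u^*)=-k_0/b$, insert $\sigma=\frac{\theta\pm\pi}2$, where $\cos(2\sigma-\theta)=-1$ and $\cos\sigma=\mp\sin(\theta/2)\neq0$. Then $-by\mp a\sin(\theta/2)x\le k_0$ with equality at $u^*$, and again $x'=y'=0$.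

**Step 5: $\gamma$ maps $J$ onto the ellipse arc.** Now $\theta$ is $0$ or $\pi$ mod $2\pi$. Replacing $y$ by $-y$ changes $\theta$ by $\pi$ and keeps tightness, $E$ and $J$; so, replacing $y$ by $-y$ if necessary (for this $J$), $\theta=\pi$. With $c=\cos\sigma$,
$$W=axc+by(1-2c^2),\qquad W_\sigma=-\sin\sigma\,(ax-4byc).$$
On $J$ we have $W_\sigma=0$ and $W=k_0$ at $\sigma=\sigma(u)$. Since $\sigma'=\omega\neq0$, $\sin\sigma(u)\ne0$ except at isolated $u$. Where $\sin\sigma\neq0$: $ax=4byc$, and then $k_0=4byc^2+by(1-2c^2)=by(1+2c^2)$. In the coordinates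
$$\hat x=\frac{3a}{4k_0}x,\qquad\hat y=\frac{3b}{k_0}y,\qquad\hat\gamma=(\hat x,\hat y),$$
this reads
$$\hat x=\frac{3c}{1+2c^2},\qquad\hat y=\frac3{1+2c^2},\qquad|c|<1,$$
that is, $\hat\gamma\in\mathcal C$ by (9).

*No exceptional points.* At a point of $J$ with $\sin\sigma=0$, continuity gives $c=\pm1$ and $\hat\gamma=(\pm1,1)$. Nearby, $\hat\gamma$ is a regular parametrization of pieces of $\mathcal C$, so $|\hat F|/|\hat\gamma'|$ from (8) is given there by the values on the ellipse, which by (10) tend to $0$ as $\hat y\to1$. So $\hat F=0$, hence $F=0$, at the exceptional point: impossible on $J$. Thus $\hat\gamma(J)\subset\mathcal C$.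

*$J\neq\mathbb R$.* If $J=\mathbb R$, then $\hat\gamma(J)=\hat\gamma(\mathbb R/2\pi\mathbb Z)$ is nonempty and compact. It is also open in $\mathcal C$, because $\hat\gamma$ is an immersion into the $1$-manifold $\mathcal C$. As $\mathcal C$ is connected, the image is $\mathcal C$, which is not compact: a contradiction. So $J$ is bounded.

*Onto.* An immersion of an open interval into an open arc is strictly monotone, so $\hat\gamma|_J$ is injective with open connected image. If the image were not all of $\mathcal C$, one of its end points would lie in $\mathcal C$; by monotonicity it is $\hat\gamma(u_e)$ for an endpoint $u_e$ of $J$. On $J$ the invariant $\rho$ of $\hat\gamma$ in (8) equals the value for the ellipse at the point $\hat\gamma(u)$, which is a continuous function on the ellipse, positive on $\mathcal C$ by (10). Letting $u\to u_e$, we get $\rho>0$ at $u_e$, so $\kappa F(u_e)>0$, a contradiction. So $\hat\gamma\colon J\to\mathcal C$ is a diffeomorphism.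

**Step 6: $J$ is centered at $0$ or $\pi$ mod $2\pi$.** Here we use that $K$ identifies $(u,\sigma)$ with $(-u,\sigma+\pi)$. Let $u^*\in J$ be the point with $\hat\gamma(u^*)=(0,3)$. There $x=0$, and $y'=0$ since the tangent of the ellipse at its top is horizontal. So at both $(u^*,0)$ and $(u^*,\pi)$ we have $N_1=(0,x'(u^*))$, the same vector, and $A_{N_1}=\operatorname{diag}(\kappa,F)$ is definite. Hence $h_{N_1}$ or $h_{-N_1}$ has nondegenerate local maxima at both points. By Lemma 1(d) they are the same point of $K$. They differ on the torus, so $(u^*,\pi)=(-u^*,0+\pi)$, that is $u^*\equiv-u^*$, and $u^*\in\{0,\pi\}$ mod $2\pi$. Since $\kappa$ and $F$ are even and $2\pi$-periodic and $2u^*\in2\pi\mathbb Z$, the reflection $u\mapsto2u^*-u$ preserves the preimage of $E$. It fixes $u^*\in J$, so it preserves $J$.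

**Step 7: $E$ is connected.** A priori each component has its own ellipse; we show that there is one component. By Step 6, applied to every component, each component of $E$ contains $0$ or $\pi$. If there were two, then $0,\pi\in E$. At $u_*\in\{0,\pi\}$ we have $x=y'=0$, so $\kappa=x'y''$, $F=-4yx'$ and
$$\kappa F=-4x'^2\,y\,y''>0,\qquad\text{that is}\quad yy''<0 .$$
Consider $h_{(0,1)}=y(u)\cos2\sigma$, and take $\sigma_*=0$ if $y(u_*)>0$ and $\sigma_*=\frac\pi2$ if $y(u_*)<0$, so that $y(u_*)\cos2\sigma_*>0$. Since $y'(u_*)=0$ and $\sin2\sigma_*=0$, the point $(u_*,\sigma_*)$ is critical, with Hessian $\operatorname{diag}(y''\cos2\sigma_*,-4y\cos2\sigma_*)$, which is negative definite. So $h_{(0,1)}$ has a nondegenerate local maximum over $u=0$ and one over $u=\pi$. These are distinct points of $K$, contradicting Lemma 1(d).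

**Step 8: the stated form.** So $E$ is the image of $J$. After a shift $u\mapsto u+\pi$ if necessary, and a translation of $J$ by a multiple of $2\pi$, $J=(u_0,2\pi-u_0)$ with $0\le u_0<\pi$. If $u_0=0$, the two endpoints of $J$ would be the same point of the circle, but $\hat\gamma$ maps them to the two different endpoints $(\pm1,1)$ of $\mathcal C$. So $0<u_0<\pi$. With $\lambda=\frac{3a}{4k_0}$ and $\mu=\pm\frac{3b}{k_0}$, the sign coming from the possible change $y\mapsto-y$ in Step 5, this is the asserted condition.

**Step 9: no analytic profile.** Let $\gamma$ be real analytic and $f_\gamma$ tight. After scaling, $2x^2+y^2-3y$ is analytic in $u$ and vanishes on an interval, hence for all $u$. So $\gamma$ is a regular closed curve in the ellipse. Its image is open in the ellipse, because $\gamma$ is an immersion, and compact, so it is the whole connected ellipse. Then $\gamma$ passes through $(0,0)$, which is excluded for profiles. $\blacksquare$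

## 7. The other dimensions

Theorems A and B are proved in full above. Corollary C uses in addition two theorems of Kuiper, which we quote.

The first is in N. H. Kuiper, *On convex maps*, Nieuw Arch. Wisk. (3) 10 (1962), 147–164; see also T. E. Cecil and P. J. Ryan, *Tight and Taut Immersions of Manifolds*, Pitman 1985. If a compact connected surface without boundary has a substantial tight smooth immersion into $\mathbb R^m$, then $m\le5$, and if $m=5$ the surface is $\mathbb{RP}^2$ (embedded as a Veronese surface).

The second is in N. H. Kuiper, *On surfaces in Euclidean three-space*, Bull. Soc. Math. Belg. 12 (1960), 5–22. The Klein bottle has no tight smooth immersion into $\mathbb R^3$.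

*Proof of Corollary C.* For $m=4$ the immersion exists by Theorem A. The first quoted theorem excludes $m\ge5$, and the second excludes $m=3$. For $m=2$, an immersion of a compact surface without boundary is a local diffeomorphism, so its image would be nonempty, open and compact in $\mathbb R^2$, which is impossible. For $m\le1$ there is no immersion for reasons of dimension. $\blacksquare$
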